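
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The residue of $q^{[p/8]}$ modulo a prime\\ $p=c^2+d^2=x^2+qy^2$}


\begin{abstract}
Let $q\equiv5\pmod 8$ be a prime and let $p\neq q$ be a prime with
$p=c^2+d^2=x^2+qy^2$. We determine $q^{[p/8]}$ modulo $p$ in terms of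
$c,d,x,y$. For $q=5$ the result is a congruence that was posed as a conjecture.
Up to sign the answer is a short consequence of quartic reciprocity; the sign is
found by representing $\sqrt q$ modulo $c+di$ as a quotient $A/B$ of Gaussian
integers, obtained from the field $\mathbb Q(i,\sqrt q)$, and by applying
quartic reciprocity to $A$ and $B$.
\end{abstract}

\section{The question and the result}\label{sec:intro}

For a nonzero integer $m=2^{\alpha}m_0$ with $m_0$ odd, $m_0$ is called the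
\emph{odd part} of $m$. For an integer $m$ put $\delta(m)=1$ if $8\mid m$ and
$\delta(m)=-1$ otherwise. The greatest integer function is $[\cdot]$, and a
fraction in a congruence modulo $p$ is read in the field of $p$ elements.

Let $q\equiv 5\pmod 8$ be a prime, and let $p\ne q$ be a prime that has the two
representations
\begin{equation}\label{eq:reps}
p=c^2+d^2=x^2+qy^2\qquad(c,d,x,y\in\mathbb Z),
\end{equation}
normalized by
\begin{equation}\label{eq:norm}
c\equiv1\pmod 4,\qquad\text{the odd parts of } d,x,y \text{ are}\equiv 1\pmod 4 .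
\end{equation}
Some immediate remarks. Since $x^2+qy^2=2$ is impossible, $p$ is odd; as
$c$ is odd, $d$ is even and $p\equiv1\pmod4$, with $p\equiv 1\pmod 8$ exactly when
$4\mid d$. If $4\nmid d$, then \eqref{eq:norm} says $d\equiv2\pmod 8$. We have
$dxy\ne0$ because $p$ is not a square and $p\neq q$; and $p\nmid xy$,
$q\nmid x$. Given any representations \eqref{eq:reps} with $c$ odd,
\eqref{eq:norm} only chooses the signs of $c,d,x,y$.

Modulo $p$ we have $(d/c)^2\equiv-1$ and $(x/y)^2\equiv-q$, so $q$ is the square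
of $dx/(cy)$. It is natural to ask for the quartic character of this square root.
If $p\equiv1\pmod 8$, this character is
$q^{(p-1)/8}\equiv\bigl(\tfrac{dx}{cy}\bigr)^{(p-1)/4}$, one of the four numbers
$\pm1,\pm d/c$. If $p\equiv5\pmod8$, the corresponding power is $q^{(p-5)/8}$. In
both cases we ask for $q^{[p/8]}$, and the two representations offer the numbers
$d/c$ and $y/x$ from which to build the answer.

\begin{theorem}\label{thm:main}
Let $q\equiv5\pmod 8$ be a prime and let $p\ne q$ be a prime satisfying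
\eqref{eq:reps} and \eqref{eq:norm}. There is a unique $k$ modulo $4$ with
$\bigl(\frac{c+di}{x}\bigr)^{(q-1)/4}\equiv i^k\pmod q$ in $\mathbb Z[i]$, and
\[
q^{[p/8]}\equiv
\begin{cases}
(-1)^{d/4}\,\delta(y)\,\bigl(\frac dc\bigr)^{k}\pmod p&\text{if }p\equiv1\pmod8,\\[4pt]
\delta(x)\,\bigl(\frac dc\bigr)^{k}\,\dfrac{dy}{cx}\pmod p&\text{if }p\equiv5\pmod8 .
\end{cases}
\]
\end{theorem}

Here $1/x$ in the congruence modulo $q$ is the inverse of $x$ modulo $q$. For
$q=5$ the exponent $(q-1)/4$ is $1$, and the theorem takes the following form,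
which was conjectured in \cite{source}. Thus the conjecture is true.

\begin{theorem}\label{thm:five}
Let $p\equiv1,9\pmod{20}$ be a prime with $p=c^2+d^2=x^2+5y^2$, where
$c\equiv1\pmod4$ and the odd parts of $d,x,y$ are $\equiv1\pmod 4$. Then
\[
5^{[p/8]}\equiv\begin{cases}
\pm(-1)^{d/4}\,\delta(y) \pmod p&\text{if }p\equiv1\pmod8\text{ and }x\equiv\pm c\pmod5,\\[2pt]
\pm(-1)^{d/4}\,\delta(y)\,\dfrac dc\pmod p&\text{if }p\equiv1\pmod8\text{ and }x\equiv\pm d\pmod5,\\[6pt]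
\pm\delta(x)\,\dfrac{dy}{cx}\pmod p&\text{if }p\equiv5\pmod8\text{ and }x\equiv\pm c\pmod5,\\[6pt]
\mp\delta(x)\,\dfrac yx\pmod p&\text{if }p\equiv5\pmod8\text{ and }x\equiv\pm d\pmod5,
\end{cases}
\]
where in each case the upper signs go together and the lower signs go together.
\end{theorem}

\begin{proof}[Deduction of Theorem~\ref{thm:five} from Theorem~\ref{thm:main}]
We have $c^2+d^2\equiv x^2\equiv\pm1\pmod5$. A sum of two nonzero squares modulo $5$
is $\equiv 0,\pm2$, so exactly one of $c,d$ is divisible by $5$,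
and $x\equiv\pm$ the other one. If $x\equiv\pm c$, then $5\mid d$, so
$(c+di)/x\equiv\pm1\pmod5$ and $(d/c)^k\equiv\pm1\pmod p$. If $x\equiv\pm d$, then
$5\mid c$, so $(c+di)/x\equiv\pm i\pmod5$, $k\equiv\pm1\pmod 4$ and
$(d/c)^k\equiv\pm d/c\pmod p$. Inserting this in
Theorem~\ref{thm:main} and using $(d/c)^2\equiv-1\pmod p$ in the last case gives
the four formulas.
\end{proof}

Here is one example for each line of Theorem~\ref{thm:five}.
\begin{itemize}
\item $p=401$: $(c,d,x,y)=(1,20,9,8)$, $x\equiv-c$. The formula predicts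
$-(-1)^5\cdot1=1$. Indeed $5^5\equiv-83$, $5^{10}\equiv72$, $5^{20}\equiv-29$,
$5^{40}\equiv39$, and $5^{50}\equiv39\cdot72\equiv1$.
\item $p=41$: $(c,d,x,y)=(5,4,-6,1)$, $x\equiv d$. The formula predicts $4/5$,
and $5^5\equiv9\equiv4/5$.
\item $p=101$: $(c,d,x,y)=(1,10,9,2)$, $x\equiv-c$. The formula predicts
$20/9$. Indeed $5^4\equiv19$, $5^8\equiv58$, and $5^{12}\equiv92\equiv20/9$.
\item $p=29$: $(c,d,x,y)=(5,2,-3,2)$, $x\equiv d$. The formula predicts
$-2/3$, and $5^3\equiv9\equiv-2/3$.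
\end{itemize}

\begin{remark}[What the normalization does]\label{rem:norm}
The left side of Theorem~\ref{thm:main} does not depend on the signs of
$c,d,x,y$, so we record how the right side does. Replacing $d$ by $-d$ replaces $k$
by $-k$, and $(-d/c)^{-k}\equiv(d/c)^k$. Replacing $x$ by $-x$ replaces $k$ by $k+2$,
because $(q-1)/4$ is odd. Replacing $c$ by $-c$ replaces $k$ by $2-k$, and
$(-d/c)^{2-k}\equiv-(d/c)^k$. Consequently, for $p\equiv1\pmod8$ the right side is
insensitive to the signs of $d,y$ and changes sign with $c$ and with $x$. For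
$p\equiv5\pmod8$ it is insensitive to the signs of $c,x$ and changes sign with $d$
and with $y$. So some normalization is unavoidable, of the sign of $cx$ in the first
case and of the sign of $dy$ in the second, and \eqref{eq:norm} provides it.
\end{remark}

The theorem is easy up to sign: we shall see in Section~\ref{sec:method} that one
application of quartic reciprocity gives $q^{(p-1)/4}\equiv(-1)^k\pmod p$, and this
determines $q^{[p/8]}$ up to a factor $\pm1$. The remaining sign is the subject of the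
paper. Section~\ref{sec:symbols} recalls quartic reciprocity and its supplements.
Section~\ref{sec:method} explains the method and carries it out for $p=29$.
Section~\ref{sec:exist} constructs the Gaussian integers $A,B$ with
$q\equiv(A/B)^2$ modulo $c+di$. Section~\ref{sec:reduction} deduces
Theorem~\ref{thm:main} from a formula for the quartic symbol of $A/B$, and
Section~\ref{sec:signs} proves that formula.

\section{Quartic symbols}\label{sec:symbols}

Write $N\alpha=\alpha\bar\alpha=|\alpha|^2$ for $\alpha\in\mathbb Z[i]$, and call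
$\alpha$ \emph{odd} if it is prime to $1+i$. For an odd prime $\beta$ of
$\mathbb Z[i]$ and $\alpha$ prime to $\beta$, the quartic residue symbol
$\bigl(\frac\alpha\beta\bigr)_4$ is the unique power of $i$ with
\[
\alpha^{(N\beta-1)/4}\equiv\Bigl(\frac\alpha\beta\Bigr)_4\pmod\beta .
\]
It is extended multiplicatively to all odd $\beta$ (and is $1$ for units $\beta$).
It is multiplicative in both arguments, depends only on the ideal $(\beta)$ and on
$\alpha$ modulo $\beta$, and satisfies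
$\bigl(\frac{\bar\alpha}{\bar\beta}\bigr)_4=\overline{\bigl(\frac\alpha\beta\bigr)_4}$.
By multiplicativity the upper entry may be a quotient of elements prime to $\beta$;
its value still depends only on the class modulo $\beta$.

For coprime rational integers $a,n$ with $n$ odd,
\begin{equation}\label{eq:rational}
\Bigl(\frac an\Bigr)_4=1 .
\end{equation}
Indeed, if a prime $\ell\equiv1\pmod4$ is written $\ell=\lambda\bar\lambda$, then the symbols of
$a$ at $\lambda$ and $\bar\lambda$ are conjugate and cancel. If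
$\ell\equiv3\pmod4$, then $a^{(\ell^2-1)/4}=(a^{\ell-1})^{(\ell+1)/4}\equiv1$.

An element is \emph{primary} if it is $\equiv1\pmod{2+2i}$; equivalently, its
imaginary part is even and the sum of its real and imaginary parts is
$\equiv1\pmod 4$. Every odd element has exactly one primary associate, and
products and conjugates of primary elements are primary. A primary element is
a product of primary primes: replace the prime factors by their primary
associates; the remaining unit is primary, hence $1$. We write a primary element as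
\begin{equation}\label{eq:coords}
\alpha=a+2bi,\qquad a=1-2b+4r\qquad(b,r\in\mathbb Z).
\end{equation}
Then $a^2\equiv1-4b+4b^2+8r\pmod{16}$. Since
$4ab\equiv4b-8b^2\equiv-4b\pmod{16}$ and $8b^2\equiv8b\pmod{16}$,
\begin{align}
\alpha^2&\equiv1-4b+8r-4b\,i\pmod{16},\label{eq:square}\\
N\alpha&\equiv1+4b+8r\pmod{16}.\label{eq:normcong}
\end{align}
In particular $\alpha^2\equiv1\pmod4$, and $\frac{N\alpha-1}4\equiv b+2r\pmod4$.
The function $\frac{N\alpha-1}4$ is additive modulo $4$ under multiplication of odd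
elements, because $(N\alpha-1)(N\beta-1)$ is divisible by $16$.

\medskip\noindent\textbf{(R)} \emph{Quartic reciprocity} \cite[Ch.~9]{IR}. For
coprime primary $\alpha,\beta$,
\[
\Bigl(\frac\alpha\beta\Bigr)_4
=(-1)^{\frac{N\alpha-1}4\cdot\frac{N\beta-1}4}\Bigl(\frac\beta\alpha\Bigr)_4 .
\]
The additivity just noted extends the law from primes to all coprime primary
elements. Only the parity of $\frac{N\alpha-1}4$ matters, and it is the parity of
$b$.

\medskip\noindent\textbf{(S1)} For odd $\alpha$,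
$\bigl(\frac i\alpha\bigr)_4=i^{(N\alpha-1)/4}$; this is the definition for primes,
and additivity gives the rest. For primary $\alpha$,
$\bigl(\frac{-1}\alpha\bigr)_4=\bigl(\frac i\alpha\bigr)_4^2=(-1)^b$.

\medskip\noindent\textbf{(S2)} For primary $\alpha$, put
$E(\alpha)=\operatorname{Re}\alpha-\operatorname{Im}\alpha-1-(\operatorname{Im}\alpha)^2$,
which is $4(r-b-b^2)$. Then
\[
\Bigl(\frac{1+i}\alpha\Bigr)_4=i^{E(\alpha)/4}=i^{\,r-b-b^2},
\qquad\text{so}\qquad \Bigl(\frac{1+i}\alpha\Bigr)_4^2=(-1)^r .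
\]

\medskip\noindent\textbf{(S3)} For primary $\alpha$,
$\bigl(\frac2\alpha\bigr)_4=i^{-b}$.

\begin{proof}[Proof of (S2)]
\emph{Additivity of $E$ modulo $16$.} Let $\alpha=a+2bi$ and $\beta=e+2fi$ be primary.
Then
\[
E(\alpha\beta)=(a-2b)(e-2f)-1-8bf-4(af+be)^2 .
\]
Since $a-2b\equiv e-2f\equiv1\pmod4$, we have
$(a-2b)(e-2f)-1\equiv(a-2b-1)+(e-2f-1)\pmod{16}$. Since $a,e$ are odd,
$4(af+be)^2\equiv4f^2+4b^2+8abef\pmod{16}$. Hence
$E(\alpha\beta)\equiv E(\alpha)+E(\beta)-8bf(1+ae)\equiv E(\alpha)+E(\beta)\pmod{16}$,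
because $1+ae$ is even. Both sides of (S2) are thus multiplicative, and it suffices
to treat primary primes.

\emph{Rational $n\equiv1\pmod4$: $\bigl(\frac{1+i}n\bigr)_4=i^{(n-1)/4}$.} Again both
sides are multiplicative, and $n$ is a product of primes $\ell\equiv1\pmod4$ and of
numbers $-\ell$ with $\ell\equiv3\pmod4$ prime. If $n=-\ell$, then
$(1+i)^{\ell}\equiv1+i^{\ell}=1-i\pmod\ell$, so
$(1+i)^{\ell-1}\equiv\frac{1-i}{1+i}=-i$, and the symbol is
$(-i)^{(\ell+1)/4}=i^{(n-1)/4}$. If $n=\ell=\lambda\bar\lambda$, the symbol is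
$\bigl(\frac{1+i}\lambda\bigr)_4\bigl(\frac{1-i}\lambda\bigr)_4^{-1}
=\bigl(\frac i\lambda\bigr)_4=i^{(\ell-1)/4}$. For $n=-\ell$ this is (S2) for the
rational primary primes.

\emph{A nonrational primary prime $\alpha=a+2bi$.} Its norm is a prime $\ell$. From
$ai\equiv2b$ we get $a(1+i)\equiv n:=a+2b\pmod\alpha$. Here $n\equiv1\pmod4$, and
$\ell\nmid n$, since $n^2=\ell+4ab$ and $\ell\nmid 4ab$; also $\gcd(a,n)=1$. By (R),
since $\alpha\equiv a(1-i)\pmod n$, and by \eqref{eq:rational},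
\[
\Bigl(\frac n\alpha\Bigr)_4=\Bigl(\frac\alpha n\Bigr)_4
=\Bigl(\frac{a(1-i)}n\Bigr)_4=\overline{\Bigl(\frac{1+i}n\Bigr)_4}=i^{-(n-1)/4}.
\]
Next let $a^*=(-1)^{(a-1)/2}a\equiv1\pmod4$. As $\frac{a-1}2\equiv b\pmod2$, (S1) and
(R) give
\[
\Bigl(\frac a\alpha\Bigr)_4=(-1)^{b\cdot b}\Bigl(\frac{a^*}\alpha\Bigr)_4
=(-1)^b\Bigl(\frac{\alpha}{a^*}\Bigr)_4=(-1)^b\Bigl(\frac{2bi}{a}\Bigr)_4
=i^{\,2b+(a^2-1)/4}.
\]
So $\bigl(\frac{1+i}\alpha\bigr)_4=\bigl(\frac{n/a}\alpha\bigr)_4$ is the power of $i$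
with exponent $-\frac{a+2b-1}4-2b-\frac{a^2-1}4$. Four times this exponent minus
$E(\alpha)$ equals
\[
4(b-1)^2-(a+1)^2=-(a+2b-1)(a-2b+3)\equiv0\pmod{16}. \qedhere
\]
\end{proof}

\begin{proof}[Proof of (S3)]
Since $2=-i(1+i)^2$, the exponent is
$-\frac{N\alpha-1}4+2(r-b-b^2)\equiv-(b+2r)+2r=-b\pmod4$.
\end{proof}

\section{The method}\label{sec:method}

Throughout, $\pi=c+di$, a prime of $\mathbb Z[i]$ of norm $p$, and
$q=\lambda\bar\lambda$ in $\mathbb Z[i]$. Since $(q-1)/4$ is odd,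
\begin{equation}\label{eq:minusone}
\Bigl(\frac{-1}\lambda\Bigr)_4=(-1)^{(q-1)/4}=-1 .
\end{equation}

\subsection{The answer up to sign}

\begin{lemma}\label{lem:k}
The exponent $k$ of Theorem~\ref{thm:main} exists and is unique modulo $4$, and
$\bigl(\frac{\pi/x}\lambda\bigr)_4=i^k$.
\end{lemma}

\begin{proof}
Let $\alpha\in\mathbb Z[i]$ be $\pi$ times an inverse of $x$ modulo $q$. Since
$p\equiv x^2\pmod q$, $\alpha\bar\alpha\equiv p/x^2\equiv1\pmod q$. Hence
$\bigl(\frac\alpha{\bar\lambda}\bigr)_4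
=\bigl(\frac{\bar\alpha}\lambda\bigr)_4^{-1}=\bigl(\frac\alpha\lambda\bigr)_4$. If
$i^k$ is this common value, then $\alpha^{(q-1)/4}\equiv i^k$ modulo $\lambda$ and
modulo $\bar\lambda$, hence modulo $q$. Distinct powers of $i$ are incongruent
modulo $q$.
\end{proof}

One of $\pm\pi$ is primary, $q$ is primary, and $\frac{q^2-1}4$ is even. So (R) and
\eqref{eq:rational} give
\[
\Bigl(\frac q\pi\Bigr)_4=\Bigl(\frac\pi q\Bigr)_4
=\Bigl(\frac\pi\lambda\Bigr)_4\Bigl(\frac{\pi}{\bar\lambda}\Bigr)_4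
=\Bigl(\frac\pi\lambda\Bigr)_4\Bigl(\frac{\bar\pi}{\lambda}\Bigr)_4^{-1}
=\Bigl(\frac{\pi^2/p}\lambda\Bigr)_4=\Bigl(\frac{\pi/x}\lambda\Bigr)_4^2=(-1)^k ,
\]
that is, $q^{(p-1)/4}\equiv(-1)^k\equiv (d/c)^{2k}\pmod p$. If $p\equiv1\pmod8$, then
$q^{(p-1)/8}\equiv\pm(d/c)^k$. If $p\equiv5\pmod8$, then $q\equiv-x^2/y^2$ gives
$\bigl(q^{(p-5)/8}\bigr)^2\equiv(-1)^k(-y^2/x^2)$, and so
$q^{(p-5)/8}\equiv\pm(d/c)^k\frac{dy}{cx}$. This is Theorem~\ref{thm:main} up to
sign.

\subsection{The idea}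

To find the sign we must evaluate the quartic symbol of a \emph{square root} of $q$
modulo $\pi$, and for this we need a square root to which reciprocity can be applied.
Suppose that
\[
A^2-qB^2=\pi\qquad\text{with }A,B\in\mathbb Z[i],\ A\text{ odd}.
\]
Then $q\equiv(A/B)^2\pmod\pi$, and we want $T=\bigl(\frac{A/B}\pi\bigr)_4$. In this
sketch, write $\sim$ for equality up to the signs in (R) and the symbols of $-1$, $i$
and $1+i$; accordingly, where $B$ is a lower entry, it stands for $B$ without its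
factors $1+i$. Reciprocity gives
\[
\Bigl(\frac A\pi\Bigr)_4\sim\Bigl(\frac{\pi}A\Bigr)_4
\sim\Bigl(\frac qA\Bigr)_4\Bigl(\frac BA\Bigr)_4^2,
\qquad
\Bigl(\frac B\pi\Bigr)_4\sim\Bigl(\frac{\pi}B\Bigr)_4=\Bigl(\frac AB\Bigr)_4^2 ,
\]
because $\pi\equiv-qB^2\pmod A$ and $\pi\equiv A^2\pmod B$. The two squares
cancel by reciprocity, and
\[
T\sim\Bigl(\frac qA\Bigr)_4\sim\Bigl(\frac Aq\Bigr)_4
=\Bigl(\frac{A}{\lambda}\Bigr)_4\Bigl(\frac{\bar A}{\lambda}\Bigr)_4^{-1}
=\Bigl(\frac{A^2/A\bar A}\lambda\Bigr)_4=\Bigl(\frac{\pi/X}\lambda\Bigr)_4,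
\qquad X=|A|^2-q|B|^2 .
\]
Here $X$ is the first coordinate of a representation $p=X^2+qY^2$, by the identity
\begin{equation}\label{eq:identity}
\bigl|A^2-qB^2\bigr|^2=\bigl(|A|^2-q|B|^2\bigr)^2+q\bigl(2\operatorname{Im}(\bar AB)\bigr)^2 ,
\end{equation}
which follows from $\operatorname{Re}(w^2)=|w|^2-2(\operatorname{Im}w)^2$ with
$w=\bar AB$. So $X=\pm x$, and the symbol $i^k$ appears. Now the sign is within
reach, since every $\sim$ hides an explicit factor.

Two things must be dealt with. First, $\pi$ need not have the form $A^2-qB^2$; class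
groups and the prime $2$ intervene. Second, the hidden factors depend on $A$ and $B$,
and we must show that their product depends only on $d$ and on $X,Y$.

\subsection{The example \texorpdfstring{$q=5$, $p=29$}{q=5, p=29}}

Here $\pi=5+2i$, $x=-3$, $y=2$, and
\[
(3+2i)^2-5(1+i)^2=(5+12i)-10i=5+2i .
\]
So $A=3+2i$, $B=1+i$, $X=13-10=3=-x$ and
$Y=2\operatorname{Im}\bigl((3-2i)(1+i)\bigr)=2=y$. Both $A$ and $-\pi=-5-2i$ are
primary, with $\frac{N-1}4$ equal to $3$ and $7$, both odd. As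
$-\pi\equiv5B^2\pmod A$, reciprocity gives
\[
\Bigl(\frac A\pi\Bigr)_4=-\Bigl(\frac{-\pi}A\Bigr)_4
=-\Bigl(\frac5A\Bigr)_4\Bigl(\frac{1+i}A\Bigr)_4^2 .
\]
Now $\bigl(\frac5A\bigr)_4=\bigl(\frac{\pi/X}\lambda\bigr)_4$, and
$\pi/X\equiv2i/3\equiv-i\pmod5$. For $q=5$ the symbol modulo $\lambda$ is the first
power, so $\bigl(\frac5A\bigr)_4=-i$. The coordinates \eqref{eq:coords} of $A$ are
$b=r=1$, so $\bigl(\frac{1+i}A\bigr)_4^2=-1$ and
$\bigl(\frac A\pi\bigr)_4=-(-i)(-1)=-i$. Next, $E(-\pi)=-5+2-1-4=-8$, so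
$\bigl(\frac B\pi\bigr)_4=i^{-2}=-1$. Altogether $T=i$.

Finally $[29/8]=3$ and
$5^3\equiv(A/B)^6=(A/B)^7\cdot\frac BA\equiv T\cdot\frac BA\pmod\pi$. We need the
quotient $B/A$ in terms of $x$ and $y$. Here
$3B-2iA=7-3i=(1-i)\pi$, so $B/A\equiv 2i/3$ and
\[
5^3\equiv i\cdot\frac{2i}3=-\frac23\pmod{29},
\]
as asserted by Theorem~\ref{thm:five}. The relation between $B/A$ and $y/x$ is not an
accident: both come from one prime ideal of $\mathbb Q(i,\sqrt5)$, as we shall see in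
Section~\ref{sec:reduction}.

\section{Representing \texorpdfstring{$\sqrt q$}{the square root of q} by Gaussian integers}\label{sec:exist}

\subsection{Pairs of two types}

In general we shall represent not $\pi$ but a power $\gamma=\pi^n$, and sometimes
$\pm2\gamma$ instead of $\gamma$. We isolate what is needed. Let
\begin{equation}\label{eq:gamma}
\begin{gathered}
\gamma=C+Di,\qquad C\equiv1\pmod4,\quad D\text{ even},\quad
D\equiv2\pmod8\ \text{ if }4\nmid D,\\
P=C^2+D^2\ \text{ prime to }q\text{ and not a perfect square}.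
\end{gathered}
\end{equation}
Thus $P\equiv1\pmod8$ if $4\mid D$, and $P\equiv5\pmod8$ otherwise.

\begin{definition}\label{def:types}
Let $A,B\in\mathbb Z[i]$ be coprime and nonzero. The pair $(A,B)$ is, for $\gamma$,
\begin{itemize}
\item of \emph{type} I if $A$ is primary, $(1+i)\mid B$ and $A^2-qB^2=\gamma$. Then put
\[X=|A|^2-q|B|^2,\qquad Y=2\operatorname{Im}(\bar AB);\]
\item of \emph{type} II if $B=iB_0$ with $A,B_0$ primary and
$A^2-qB^2=A^2+qB_0^2=2u\gamma$ with $u=\pm1$. Then put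
\[X=\tfrac12\bigl(|A|^2-q|B_0|^2\bigr),\qquad
Y=\operatorname{Im}(\bar AB)=\operatorname{Re}(\bar AB_0).\]
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:basic}
In both types $X,Y$ are nonzero integers with $X^2+qY^2=P$, and $q\nmid X$. In type
I, $X$ is odd; in type II, $Y$ is odd and $X$ is even. The elements $A$ and $B$ are
prime to $\gamma$, and $A$ is prime to $q$.
\end{lemma}

\begin{proof}
In type II, $|A|^2$ and $|B_0|^2$ are odd, so $X$ is an integer. The equation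
$X^2+qY^2=P$ is \eqref{eq:identity}, divided by $4$ in type II. Since $P$ is not a
square, $Y\ne0$; since $q\nmid P$, $X\neq0$ and $q\nmid X$. In type I, $|A|^2$ is odd
and $|B|^2$ is even, so $X$ is odd. In type II, $\bar AB_0$ is primary, so its real
part $Y$ is odd, and $X$ is even because $P$ is odd. A prime dividing $A$ and $q$ is
odd and divides $\gamma$, contrary to $\gcd(P,q)=1$. A prime dividing $\gamma$ and $B$
divides $A^2$, contrary to coprimality. A prime dividing $\gamma$ and $A$ divides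
$qB^2$; it does not divide $q$, so it divides $B$, again a contradiction.
\end{proof}

\subsection{The field \texorpdfstring{$\mathbb Q(i,\sqrt q)$}{Q(i, sqrt q)}}

Put $K=\mathbb Q(i)$, $L=\mathbb Q(i,\sqrt q)$, $\omega=\frac{1+\sqrt q}2$. The
discriminants $-4$ and $q$ are coprime, so the ring of integers of $L$ is
$\mathcal O_L=\mathbb Z[i]+\mathbb Z[i]\omega$. The left side of $A^2-qB^2=\gamma$
is the relative norm $N_{L/K}(A+B\sqrt q)$, so we look for generators of ideals above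
$\pi$. Since $-1$ and $q$ are squares modulo $p$ and $p\nmid 2q$, the prime $p$ splits
completely in $L$; in particular
\[
(\pi)=\mathfrak P\mathfrak P',\qquad \mathfrak P\ne\mathfrak P',\qquad
N_{L/K}\mathfrak P=(\pi).
\]
The first obstacle is that $\mathfrak P$ need not be principal. An odd power of it
will do for us, so we need the following.

\begin{lemma}\label{lem:class}
The class number $h$ of $L$ is odd, and $h=1$ if $q=5$.
\end{lemma}

\begin{proof}
Let $q=5$. The discriminant of $L$ is the product $(-4)\cdot5\cdot(-20)=400$ of the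
discriminants of its quadratic subfields. The Minkowski bound is
$\frac{4!}{4^4}\bigl(\frac4{3.14159\ldots}\bigr)^2\sqrt{400}<3.05$. As $2$ is inert in
$\mathbb Q(\sqrt5)$ and $3$ is inert in $\mathbb Q(i)$, primes of $L$ above $2$ and
$3$ have residue degree at least $2$. So there are no ideals of norm $2$ or $3$, and
$h=1$.

For general $q$ we use Chevalley's ambiguous class number formula
\cite[Ch.~13, \S4]{Lang}: for a cyclic extension $L/K$ with group $G$, the number of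
$G$-invariant ideal classes of $L$ is
\[
\frac{h(K)\prod_v e(v)}{[L:K]\,[E_K:E_K\cap N_{L/K}L^*]},
\]
where $v$ runs over all places of $K$, $e(v)$ is the ramification index, and $E_K$ is the
unit group of $K$. Here $h(K)=1$. The polynomial of $\omega$ over $\mathbb Z[i]$ has
discriminant $q$, so exactly $\lambda$ and $\bar\lambda$ ramify, and the product is
$4$. The unit $i$ is not a local norm at $\lambda$: the extension is tamely and
totally ramified there, so a unit that is a norm is the norm of a unit, and since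
conjugation acts trivially on the residue field, the norm of a unit is a square modulo
$\lambda$; but $i^{(q-1)/2}=-1$ because $q\equiv5\pmod8$. On the other hand
$-1=i^2=N_{L/K}(i)$. Hence the unit index is $2$,
and there is exactly $\frac{1\cdot 4}{2\cdot2}=1$ invariant class. A group of order $2$ acting
on a nontrivial finite $2$-group has a nontrivial fixed point; so the $2$-part of the
class group is trivial.
\end{proof}

The second obstacle is the prime $2$: a generator has the form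
$Z_1+Z_2\omega$ with $Z_1,Z_2\in\mathbb Z[i]$, and we want $\sqrt q$ in place of $\omega$. Modulo $2$
the situation is simple. Put $t=1+i$. Since $t^2=2i$, and since
$\omega^2-\omega+\frac{1-q}4=0$ with $\frac{1-q}4$ odd, we have
\begin{equation}\label{eq:mod2}
\mathcal O_L/2\mathcal O_L=\mathbb F_4[t]/(t^2),\qquad \mathbb F_4=\mathbb F_2[\omega].
\end{equation}
An element prime to $2$ is therefore $\equiv\omega^{\kappa}(1+st)\pmod2$ with
$s\in\mathbb F_4=\{0,1,\omega,1+\omega\}$. This uses $q\equiv5\pmod8$; for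
$q\equiv1\pmod8$ the ring $\mathbb F_2[\omega]$ would not be a field. The factor
$\omega^\kappa$ can be removed, and then $s\in\mathbb F_2$ leads to type I and
$s\notin\mathbb F_2$ to type II.

\begin{proposition}\label{prop:exist}
Let $p,q,c,d,x,y$ be as in Theorem~\ref{thm:main}. There are an integer
$n\equiv1\pmod8$ $($with $n=1$ if $q=5)$, a prime $\mathfrak P$ of $L$ above $\pi$ and
a generator $\Pi$ of $\mathfrak P^n$ such that $\gamma=\pi^n=C+Di$ satisfies
\eqref{eq:gamma}, with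
\[
D\equiv d\pmod8,\qquad P=p^n\equiv p\pmod8,
\]
and such that either $\Pi=A+B\sqrt q$ with $(A,B)$ of type {\rm I} for $\gamma$, or
$(1-i)\Pi=A+B\sqrt q$ with $(A,B)$ of type {\rm II} for $\gamma$.
\end{proposition}

\begin{proof}
\emph{A generator $\equiv1+st\pmod2$.} Fix a prime $\mathfrak P$ above $\pi$. If $q=5$,
write $\mathfrak P=(\Pi_0)$ with $\Pi_0\equiv\omega^\kappa(1+st)$; since $\omega$ is
a unit, we may take $n=1$ and $\Pi=\omega^{-\kappa}\Pi_0$. In general write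
$\mathfrak P^h=(\Pi_0)$ and take $n=9h^2\equiv1\pmod8$, $\Pi=\Pi_0^{9h}$. Modulo $2$
we have $\omega^3=1$ and $(1+st)^2=1$, so again $\Pi\equiv1+st\pmod2$, since $9h$ is odd.

\emph{The number $\gamma=\pi^n$.} As $d$ is even, the binomial expansion gives
$C\equiv c^n\equiv1\pmod4$ and $D\equiv nc^{n-1}d\equiv d\pmod8$; here we used
$8\mid d^3$, $n\equiv1\pmod8$, and that $c^{n-1}$ is an odd square. If $4\nmid D$,
then $4\nmid d$, so $d\equiv2\pmod8$ by \eqref{eq:norm} and $D\equiv2\pmod8$. The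
norm $P=p^n$ is prime to $q$, congruent to $p$ modulo $8$, and not a square, since
$n$ is odd. So \eqref{eq:gamma} holds. Note that $\gamma\equiv1\pmod2$ and that the
units of $\mathbb Z[i]$ congruent to $1$ modulo $2$ are $\pm1$.

\emph{The case $s\in\{0,1\}$.} Then
$\Pi\in\mathbb Z[i]+2\mathcal O_L=\mathbb Z[i]+\mathbb Z[i]\sqrt q$, say
$\Pi=A+B\sqrt q$, and $A^2-qB^2=v\gamma$ with a unit $v$. Since
$A^2-qB^2\equiv(A+B)^2\pmod2$ is odd, exactly one of $A,B$ is divisible by $1+i$.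
Suppose it is $A$. The fundamental unit of $\mathbb Q(\sqrt q)$ has norm $-1$, as
$q\equiv1\pmod4$ is prime. Since $2$ is inert there, its cube is $\equiv1\pmod2$ and hence is of the form
$U+V\sqrt q$ with $U,V\in\mathbb Z$, $U^2-qV^2=-1$; for $q=5$ this
cube is $2+\sqrt5$. Modulo $4$ we see that $U$ is even and $V$ odd. Replacing $\Pi$
by $\Pi\cdot(U+V\sqrt q)$ replaces $A$ by $AU+qBV$, which is odd, and $B$ by $AV+BU$,
which is divisible by $1+i$. So we may assume $(1+i)\mid B$. Multiplying $\Pi$ by a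
power of $i$ we make $A$ primary; we still write $A^2-qB^2=v\gamma$ with a unit $v$.

If $B=0$, then $v\gamma=A^2$ and $P=|A|^4$ would be a square; so $B\ne0$. As $2\mid B^2$
and $A^2\equiv1\pmod4$, we get $v\gamma\equiv1\pmod2$, hence $v=\pm1$. Write
$B=i^jt^mB_0$ with $m\ge1$ and $B_0$ primary. Then $B^2=\pm(2i)^mB_0^2$ with
$B_0^2\equiv1\pmod4$, so $\operatorname{Re}B^2\equiv0\pmod4$. Thus
$vC\equiv\operatorname{Re}A^2\equiv1\pmod4$, and $v=1$.

\emph{The case $s\in\{\omega,1+\omega\}$.} Write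
$\Pi=1+(s_0+\omega)t+2(z_1+z_2\omega)$ with $s_0\in\{0,1\}$,
$z_1,z_2\in\mathbb Z[i]$. Since $(1-i)t=2$,
\[
(1-i)\Pi=\bigl[(1-i)+2s_0+2(1-i)z_1\bigr]+2\bigl[1+(1-i)z_2\bigr]\omega=A+B\sqrt q ,
\]
where $B=1+(1-i)z_2$ is odd and $A=B+(1-i)+2s_0+2(1-i)z_1$ is odd too; in particular
$A,B\ne0$. Taking norms,
$A^2-qB^2=2v\gamma$ with a unit $v$. Multiply $\Pi$ by a power of $i$ to make $A$
primary (this may change $v$), and write $B=i^jB_0$ with $B_0$ primary. Modulo $4$,
$2v\gamma=A^2-qB^2\equiv1-(-1)^j$, and this is not $0$ because $\gamma$ is odd; so $j$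
is odd. If $j\equiv3\pmod 4$, replace $\Pi$ by its conjugate over $K$ and
$\mathfrak P$ by $\mathfrak P'$. Since $1-i\in K$, this turns $(1-i)\Pi=A+B\sqrt q$ into
$A-B\sqrt q$, that is, it replaces $B$ by $-B$ and changes neither $A$ nor $v$. So we
may assume $B=iB_0$. Now
$2v\gamma=A^2+qB_0^2\equiv2\pmod4$, so $v\gamma\equiv1\pmod2$ and $u:=v=\pm1$.

\emph{Coprimality.} Let a prime $g$ of $\mathbb Z[i]$ divide $A$ and $B$. It is odd, as
$A$ is odd, and $g^2\mid2\pi^n$. So $g$ is an associate of $\pi$, and $\pi$ divides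
$\Pi$ (in the second case it divides $(1-i)\Pi$ and is prime to $1-i$). But then
$\mathfrak P\mathfrak P'\mid\mathfrak P^n$, a contradiction.
\end{proof}

\section{The sign formula and the proof of Theorem~\ref{thm:main}}\label{sec:reduction}

For a nonzero integer $m$ let $\epsilon(m)=\pm1$ be congruent modulo $4$ to the odd
part of $m$; thus $\epsilon(m)m$ has odd part $\equiv1\pmod4$. For $\gamma$ as in
\eqref{eq:gamma} and a pair $(A,B)$ of type I or II, put
\[
T=\Bigl(\frac{A/B}\gamma\Bigr)_4,\qquad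
\eta(z)=\Bigl(\frac{\gamma/z}\lambda\Bigr)_4\quad(z\in\mathbb Z,\ q\nmid z).
\]
By Lemma~\ref{lem:basic}, $T$ and $\eta(X)$ are defined; $\gamma$ is prime to $\lambda$
because $q\nmid P$. By \eqref{eq:minusone}, $\eta(-z)=-\eta(z)$.

\begin{proposition}\label{prop:sign}
For every pair $(A,B)$ of type {\rm I} or {\rm II} for $\gamma$,
\[
T=\begin{cases}
(-1)^{D/4}\,\delta(Y)\,\epsilon(X)\,\eta(X)&\text{if }P\equiv1\pmod8,\\
\delta(X)\,\epsilon(Y)\,\eta(X)&\text{if }P\equiv5\pmod8 .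
\end{cases}
\]
\end{proposition}

The proof is in Section~\ref{sec:signs}. Here we deduce Theorem~\ref{thm:main}. The
point is that $X+Y\sqrt{-q}$ is, up to signs, the $n$th power of $x+y\sqrt{-q}$, and
that the one sign that remains undetermined cancels in the end.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statement about $k$ is Lemma~\ref{lem:k}.
Let $n,\mathfrak P,\Pi,A,B$ and $\gamma=\pi^n=C+Di$ be as in
Proposition~\ref{prop:exist}, with $X,Y$ from Definition~\ref{def:types}.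

\emph{Relation of $X,Y$ to $x,y$.} Put $\sqrt{-q}=i\sqrt q$, $M=\mathbb Q(\sqrt{-q})$, and
let $\sigma$ be the automorphism $i\mapsto-i$, $\sqrt q\mapsto-\sqrt q$ of $L$, whose
fixed field is $M$. We have
\[
(A+B\sqrt q)\,\sigma(A+B\sqrt q)=(A+B\sqrt q)(\bar A-\bar B\sqrt q)
=|A|^2-q|B|^2+2\operatorname{Im}(\bar AB)\sqrt{-q}.
\]
In type I this is $\Pi\,\sigma(\Pi)$; in type II it is
$(1-i)(1+i)\,\Pi\,\sigma(\Pi)=2\,\Pi\,\sigma(\Pi)$. In both types
\[
\Pi\,\sigma(\Pi)=X+Y\sqrt{-q}.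
\]
Since $-q\equiv3\pmod4$, the ring of integers of $M$ is $\mathbb Z[\sqrt{-q}]$. Let
$\mathfrak p=\mathfrak P\cap\mathbb Z[\sqrt{-q}]$. As $p$ splits completely in $L$,
$\mathfrak p\mathcal O_L=\mathfrak P\,\sigma(\mathfrak P)$, so $X+Y\sqrt{-q}$
generates $\mathfrak p^n\mathcal O_L$ and hence generates $\mathfrak p^n$ in
$\mathbb Z[\sqrt{-q}]$. The primes of $M$ above $p$ are $(x\pm y\sqrt{-q})$, so
\begin{equation}\label{eq:tau}
\mathfrak p=(x+\tau y\sqrt{-q}),\qquad\tau=\pm1 .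
\end{equation}
Put $(x+y\sqrt{-q})^n=x_n+y_n\sqrt{-q}$. The units of $\mathbb Z[\sqrt{-q}]$ are
$\pm1$; hence there is a sign $\varsigma=\pm1$ with
\begin{equation}\label{eq:XY}
X=\varsigma x_n,\qquad Y=\varsigma\tau y_n .
\end{equation}

\emph{Passage from $x_n,y_n$ to $x,y$.} We have
\[
\frac{x_n}x=\sum_{l=0}^{(n-1)/2}\binom n{2l}x^{n-1-2l}(-q)^ly^{2l},\qquad
\frac{y_n}y=\sum_{l=0}^{(n-1)/2}\binom n{2l+1}x^{n-1-2l}(-q)^ly^{2l}.
\]
Exactly one of $x,y$ is even. If $y$ is even, only the terms with $l=0$ survive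
modulo $4$; they are $x^{n-1}$ and $nx^{n-1}$. If $x$ is even, only
$l=\frac{n-1}2$ survives, with the terms $n(-q)^{(n-1)/2}y^{n-1}$ and
$(-q)^{(n-1)/2}y^{n-1}$. Since $n\equiv1\pmod8$, the exponents $n-1$ and $\frac{n-1}2$
are even, and all four terms are $\equiv1\pmod4$. So
$x_n/x\equiv y_n/y\equiv1\pmod4$, and by \eqref{eq:norm} the odd parts of
$x_n,y_n$ are $\equiv1\pmod4$, while $\delta(x_n)=\delta(x)$ and
$\delta(y_n)=\delta(y)$. With \eqref{eq:XY},
\[
\epsilon(X)=\varsigma,\qquad\epsilon(Y)=\varsigma\tau,\qquad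
\delta(X)=\delta(x),\qquad\delta(Y)=\delta(y).
\]
Moreover $x_n\equiv x^n\pmod q$, so by Lemma~\ref{lem:k}
\[
\varsigma\,\eta(X)=\eta(x_n)=\Bigl(\frac{\pi^n/x^n}\lambda\Bigr)_4=i^{kn}=i^k .
\]
Finally $D\equiv d\pmod8$, $P\equiv p\pmod8$, and
$T=\bigl(\frac{A/B}\pi\bigr)_4^n=\bigl(\frac{A/B}\pi\bigr)_4$. So
Proposition~\ref{prop:sign} reads
\begin{equation}\label{eq:T}
\Bigl(\frac{A/B}\pi\Bigr)_4=T=\begin{cases}
(-1)^{d/4}\,\delta(y)\,i^k&\text{if }p\equiv1\pmod8,\\
\delta(x)\,\tau\,i^k&\text{if }p\equiv5\pmod8.\end{cases}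
\end{equation}

\emph{Conclusion.} We have $q\equiv(A/B)^2\pmod\pi$, and $i\equiv-c/d\equiv d/c\pmod\pi$.
A congruence modulo $\pi$ between rational numbers with denominators prime to $p$ is
a congruence modulo $p$. If $p\equiv1\pmod8$, then
\[
q^{[p/8]}=q^{(p-1)/8}\equiv\Bigl(\frac AB\Bigr)^{(p-1)/4}\equiv T
\equiv(-1)^{d/4}\,\delta(y)\Bigl(\frac dc\Bigr)^k .
\]
If $p\equiv5\pmod8$, then
\[
q^{[p/8]}=q^{(p-5)/8}\equiv\Bigl(\frac AB\Bigr)^{(p-5)/4}\equiv T\cdot\frac BA\pmod\pi .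
\]
To identify $B/A$, work modulo $\mathfrak P$. There $A+B\sqrt q\equiv0$, and
$x+\tau yi\sqrt q\equiv0$ by \eqref{eq:tau}. Eliminating $\sqrt q\equiv-A/B$ gives
$x\equiv\tau yi\,A/B$, that is, $B/A\equiv\tau iy/x$. Both sides lie in
$\mathbb Q(i)$, so this holds modulo $\pi$. The unknown sign $\tau$ cancels against
the one in \eqref{eq:T}:
\[
q^{[p/8]}\equiv\delta(x)\,\tau\,i^k\cdot\tau\,\frac{iy}x
\equiv\delta(x)\Bigl(\frac dc\Bigr)^k\frac{dy}{cx}\pmod p .\qedhere
\]
\end{proof}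

\section{Proof of the sign formula}\label{sec:signs}

In this section $\gamma=C+Di$ satisfies \eqref{eq:gamma} and $(A,B)$ is a pair of type
I or II. Let $A=a+2bi$ with $a=1-2b+4r$, as in \eqref{eq:coords}. In type I write
$B=i^j(1+i)^mB_0$ with $m\ge1$, $0\le j\le3$ and $B_0$ primary; in type II, $B=iB_0$.
In both, $B_0=a_0+2b_0i$ with $a_0=1-2b_0+4r_0$. Finally let $\bar AB_0=e+fi$; it is primary,
so $e$ is odd, $f$ is even and $e+f\equiv e-f\equiv1\pmod4$.

The plan is as in Section~\ref{sec:method}: reciprocity expresses $T$ by $\eta(X)$,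
by symbols of $-1,i,1+i,2$ modulo $A$ and $B_0$, which depend on $b,r,b_0$,
and by symbols of $i$ and $1+i$ modulo $\gamma$, which depend on
$C$ and $D$. The equation $A^2-qB^2=\gamma$ or $2u\gamma$, read modulo $16$, expresses
$C,D$ by the coordinates of $A$ and $B_0$. It then remains to compare with $X$ and $Y$.

\subsection{Preparations}

\emph{The symbol of $q$.} By (R), where no sign arises because $\frac{q^2-1}4$ is even,
$\bigl(\frac qA\bigr)_4=\bigl(\frac Aq\bigr)_4=\bigl(\frac{A^2/A\bar A}\lambda\bigr)_4$,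
as in Section~\ref{sec:method}.
In type I, $A^2\equiv\gamma$ and $A\bar A\equiv X\pmod q$. In type II,
$A^2\equiv2u\gamma$ and $A\bar A\equiv2X\pmod q$. With \eqref{eq:minusone},
\begin{equation}\label{eq:qA}
\Bigl(\frac qA\Bigr)_4=\eta(X)\ \text{ in type I},\qquad
\Bigl(\frac qA\Bigr)_4=u\,\eta(X)\ \text{ in type II}.
\end{equation}

\emph{Symbols of $i$ and $1+i$ modulo $\gamma$.} We have
$C^2\equiv1+8\cdot\frac{C-1}4\pmod{16}$, and $D^2\equiv0$ or $4\pmod{16}$ according as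
$4\mid D$ or not. So (S1) gives
\begin{equation}\label{eq:igamma}
\Bigl(\frac i\gamma\Bigr)_4=\begin{cases}
(-1)^{(C-1)/4}&\text{if }4\mid D,\\ i\,(-1)^{(C-1)/4}&\text{if }4\nmid D.\end{cases}
\end{equation}
If $4\mid D$, then $\gamma$ is primary; if not, then $-\gamma$ is. By (S2),
\begin{equation}\label{eq:tgamma}
\Bigl(\frac{1+i}\gamma\Bigr)_4=\begin{cases}
i^{(C-D-1)/4}&\text{if }4\mid D,\\ i^{(-C+D-5)/4}&\text{if }4\nmid D.\end{cases}
\end{equation}
In (R) with $\gamma$ or $-\gamma$ as one argument, the parity of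
$\frac{P-1}4$ is that of $D/2$.

\emph{Type {\rm I}: a formula for $T$.} Let $\theta=1$ if $4\mid D$ and $\theta=-1$
otherwise, so that $\theta\gamma$ is primary and
$\bigl(\frac\theta A\bigr)_4=(-1)^{bD/2}$,
$\bigl(\frac\theta{B_0}\bigr)_4=(-1)^{b_0D/2}$ by (S1). By (R),
\begin{align*}
\Bigl(\frac A\gamma\Bigr)_4&=(-1)^{bD/2}\Bigl(\frac{\theta\gamma}A\Bigr)_4
=\Bigl(\frac{\gamma}A\Bigr)_4=\Bigl(\frac{-qB^2}A\Bigr)_4
=(-1)^b\,\eta(X)\Bigl(\frac BA\Bigr)_4^2,\\
\Bigl(\frac{B_0}\gamma\Bigr)_4&=(-1)^{b_0D/2}\Bigl(\frac{\theta\gamma}{B_0}\Bigr)_4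
=\Bigl(\frac{\gamma}{B_0}\Bigr)_4=\Bigl(\frac A{B_0}\Bigr)_4^2 .
\end{align*}
By (S1) and (S2), $\bigl(\frac BA\bigr)_4^2=(-1)^{jb+mr}\bigl(\frac{B_0}A\bigr)_4^2$,
and by (R), $\bigl(\frac{B_0}A\bigr)_4^2=\bigl(\frac A{B_0}\bigr)_4^2$. Therefore
\begin{equation}\label{eq:TI}
T=(-1)^{b+jb+mr}\Bigl(\frac i\gamma\Bigr)_4^{-j}\Bigl(\frac{1+i}\gamma\Bigr)_4^{-m}\eta(X)
\qquad(\text{type I}).
\end{equation}

\emph{Type {\rm I}: reduction to $j\in\{0,1\}$.} If $(A,B)$ is of type I, so is $(A,-B)$.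
Replacing $B$ by $-B$ leaves $X$ unchanged, changes the sign of $Y$, and multiplies
$T$ by $\bigl(\frac{-1}\gamma\bigr)_4=(-1)^{(P-1)/4}$. So both sides of
Proposition~\ref{prop:sign} are unchanged if $P\equiv1\pmod8$, and both change sign if
$P\equiv5\pmod8$. Since $-1=i^2$, we may assume $j\in\{0,1\}$.

In type I,
\begin{equation}\label{eq:qB2}
\gamma=A^2-qB^2,\qquad -qB^2=-q(-1)^j(2i)^mB_0^2 ,
\end{equation}
and $A^2\equiv B_0^2\equiv1\pmod4$. Hence $4\mid D$ if and only if $m\ge2$.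

\subsection{Type I, \texorpdfstring{$P\equiv1\pmod 8$}{P = 1 mod 8}}

Here $m\ge2$, so $4\mid|B|^2$ and $X\equiv|A|^2\equiv1\pmod4$: thus $\epsilon(X)=1$.
We have to show $T=(-1)^{D/4}\delta(Y)\eta(X)$.

\emph{Let $m=2$.} As $4q\equiv4\pmod{16}$, \eqref{eq:qB2} gives
$-qB^2\equiv4(-1)^j\pmod{16}$, and with \eqref{eq:square}
\[
C\equiv1-4b+8r+4(-1)^j,\qquad D\equiv-4b\pmod{16}.
\]
So $\frac{C-1}4\equiv b+1$ and $\frac D4\equiv b\pmod2$, while
$\frac{C-D-1}4\equiv2r+(-1)^j\pmod4$. By \eqref{eq:igamma} and \eqref{eq:tgamma},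
$\bigl(\frac i\gamma\bigr)_4=(-1)^{b+1}$ and
$\bigl(\frac{1+i}\gamma\bigr)_4^{-2}=-1$, and \eqref{eq:TI} gives
\[
T=-(-1)^{b+jb+j(b+1)}\eta(X)=-(-1)^{b+j}\,\eta(X).
\]
Since $B=2i^{j+1}B_0$, we have $Y=4\operatorname{Im}\bigl(i^{j+1}(e+fi)\bigr)$, which
is $4e$ for $j=0$ and $-4f$ for $j=1$. So $\delta(Y)=-(-1)^j$ and
$T=(-1)^{D/4}\delta(Y)\eta(X)$.

\emph{Let $m\ge3$.} Put $\kappa=1$ if $m=3$ and $\kappa=0$ if $m\ge4$. By
\eqref{eq:qB2}, $-qB^2\equiv8\kappa i\pmod{16}$, so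
\[
C\equiv1-4b+8r,\qquad D\equiv-4b+8\kappa\pmod{16}.
\]
So $\frac{C-1}4\equiv\frac D4\equiv b\pmod2$ and
$\frac{C-D-1}4\equiv2(r+\kappa)\pmod4$, and \eqref{eq:TI} gives
\[
T=(-1)^{b+jb+mr}(-1)^{jb}(-1)^{m(r+\kappa)}\eta(X)=(-1)^{b+m\kappa}\eta(X)
=(-1)^{b+\kappa}\eta(X).
\]
If $m\ge4$, then $4\mid B$ and $8\mid Y$. If $m=3$, then $B=2i^j(-1+i)B_0$ and
$Y=4\operatorname{Im}\bigl(i^j(-1+i)(e+fi)\bigr)$ with
$(-1+i)(e+fi)=-(e+f)+(e-f)i$; both coordinates are odd, so $Y\equiv4\pmod8$. Hence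
$\delta(Y)=(-1)^\kappa$ and $T=(-1)^{D/4}\delta(Y)\eta(X)$.

\subsection{Type I, \texorpdfstring{$P\equiv5\pmod 8$}{P = 5 mod 8}}

Here $m=1$ and, by \eqref{eq:gamma}, $D\equiv2\pmod8$. Since $X$ is odd,
$\delta(X)=-1$, and we have to show $T=-\epsilon(Y)\eta(X)$.

By \eqref{eq:qB2} and \eqref{eq:square} for $B_0$,
$-qB^2\equiv-2q(-1)^j\bigl[4b_0+(1-4b_0+8r_0)i\bigr]\pmod{16}$. With
$2q\equiv10$ and $8q\equiv8\pmod{16}$ this is
$8b_0+\bigl(8b_0-10(-1)^j\bigr)i$, and so
\[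
C\equiv1-4b+8r+8b_0,\qquad D\equiv-4b+8b_0-10(-1)^j\pmod{16}.
\]
Now the hypothesis $D\equiv2\pmod8$ enters: it says that $b$ is odd if $j=0$, and $b$
is even if $j=1$. By \eqref{eq:igamma}, $\bigl(\frac i\gamma\bigr)_4=i(-1)^b$. In
\eqref{eq:tgamma} we have $-C+D-5\equiv-6-8r-10(-1)^j\pmod{16}$, so
$\bigl(\frac{1+i}\gamma\bigr)_4$ is $(-1)^r$ if $j=0$ and $i(-1)^r$ if $j=1$.
Formula \eqref{eq:TI} gives
\begin{align*}
j=0,\ b\text{ odd}:&\quad T=(-1)^{b+r}(-1)^r\,\eta(X)=-\eta(X),\\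
j=1,\ b\text{ even}:&\quad T=(-1)^{r}\cdot i^{-1}\cdot\bigl(i(-1)^r\bigr)^{-1}\eta(X)=-\eta(X).
\end{align*}
Further $\frac Y2=\operatorname{Im}\bigl(i^j(1+i)(e+fi)\bigr)$ with
$(1+i)(e+fi)=(e-f)+(e+f)i$, so $\frac Y2$ is $e+f$ for $j=0$ and $e-f$ for $j=1$. Both
are $\equiv1\pmod4$, so $\epsilon(Y)=1$ and $T=-\epsilon(Y)\eta(X)$.

\subsection{Type II: a formula for \texorpdfstring{$T$}{T}}

Write $q=5+8w$ and put
\[
H=r+r_0+w,\qquad S=b+b_0,\qquad\Delta=b-b_0 .
\]
By \eqref{eq:square}, \eqref{eq:normcong} and $4q\equiv4\pmod{16}$, the numbers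
$2u\gamma=A^2+qB_0^2$ and $2X=|A|^2-q|B_0|^2$ satisfy
\[
2u\gamma\equiv6-4S(1+i)+8H,\qquad 2X\equiv-4+4\Delta+8H\pmod{16}.
\]
Dividing by $2$,
\begin{equation}\label{eq:II}
uC\equiv3-2S+4H,\qquad uD\equiv-2S,\qquad X\equiv-2+2\Delta+4H\pmod8 .
\end{equation}
Thus $4\mid D$ if and only if $S$ is even, and $C\equiv1\pmod4$ forces $u=-1$ if $S$ is
even and $u=1$ if $S$ is odd. Consequently $\rho:=-u\gamma$ is primary in both cases
($\rho=\gamma$ if $4\mid D$, $\rho=-\gamma$ if not), $2\rho=-(A^2+qB_0^2)$, and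
$\frac{P-1}4\equiv S\pmod2$. By (R),
\begin{align*}
\Bigl(\frac A\gamma\Bigr)_4&=(-1)^{bS}\Bigl(\frac\rho A\Bigr)_4
=(-1)^{bS}\Bigl(\frac2A\Bigr)_4^{-1}\Bigl(\frac{-qB_0^2}A\Bigr)_4,\\
\Bigl(\frac{B_0}\gamma\Bigr)_4&=(-1)^{b_0S}\Bigl(\frac\rho{B_0}\Bigr)_4
=(-1)^{b_0S}\Bigl(\frac2{B_0}\Bigr)_4^{-1}\Bigl(\frac{-A^2}{B_0}\Bigr)_4 .
\end{align*}
In the quotient the squares $\bigl(\frac{B_0}A\bigr)_4^2$ and
$\bigl(\frac A{B_0}\bigr)_4^2$ cancel by (R). The symbols of $2$ contribute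
$i^{b-b_0}=i^\Delta$ by (S3), those of $-1$ contribute $(-1)^{b+b_0}=(-1)^S$ by (S1),
and the signs from (R) contribute $(-1)^{bS+b_0S}=(-1)^{S^2}$, which cancels the
previous factor. With $B=iB_0$ and \eqref{eq:qA},
\begin{equation}\label{eq:TII}
T=\Bigl(\frac i\gamma\Bigr)_4^{-1}i^{\Delta}\,u\,\eta(X)\qquad(\text{type II}).
\end{equation}

\subsection{Type II, \texorpdfstring{$P\equiv1\pmod 8$}{P = 1 mod 8}}

Here $S$ and $\Delta=S-2b_0$ are even and $u=-1$. By \eqref{eq:II},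
$C-1\equiv4+2S+4H$ and $D\equiv2S\pmod8$, so
$\bigl(\frac i\gamma\bigr)_4=(-1)^{1+S/2+H}$ and $(-1)^{D/4}=(-1)^{S/2}$. Formula
\eqref{eq:TII} gives
\[
T=-(-1)^{1+S/2+H}(-1)^{\Delta/2}\eta(X)=(-1)^{S/2+\Delta/2+H}\,\eta(X).
\]
On the other side, $Y=e$ is odd, so $\delta(Y)=-1$; and
$\frac X2\equiv-1+2\bigl(\frac\Delta2+H\bigr)\pmod4$, so
$\epsilon(X)=-(-1)^{\Delta/2+H}$. Hence
$(-1)^{D/4}\delta(Y)\epsilon(X)\eta(X)=(-1)^{S/2+\Delta/2+H}\eta(X)=T$.

\subsection{Type II, \texorpdfstring{$P\equiv5\pmod 8$}{P = 5 mod 8}}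

Here $S$ and $\Delta$ are odd and $u=1$. By \eqref{eq:II} and the hypothesis
$D\equiv2\pmod8$, $-2S\equiv2\pmod8$. So $C-1\equiv2-2S+4H\equiv4+4H\pmod8$, and by
\eqref{eq:igamma} $\bigl(\frac i\gamma\bigr)_4=i(-1)^{1+H}$, whose inverse is
$i(-1)^H$. Formula \eqref{eq:TII} gives
\[
T=(-1)^H\,i^{\Delta+1}\,\eta(X)=(-1)^{H+(\Delta+1)/2}\,\eta(X).
\]
On the other side, $X\equiv4\bigl(\frac{\Delta-1}2+H\bigr)\pmod8$ by \eqref{eq:II}, so
$\delta(X)=(-1)^{(\Delta-1)/2+H}$. The imaginary part of $\bar AB_0$ is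
$f=2ab_0-2a_0b\equiv2\Delta\equiv2\pmod4$, so $e+f\equiv1\pmod4$ gives
$Y=e\equiv-1\pmod4$ and $\epsilon(Y)=-1$. Hence
$\delta(X)\epsilon(Y)\eta(X)=(-1)^{(\Delta+1)/2+H}\eta(X)=T$.

This completes the proof of Proposition~\ref{prop:sign}, and with it the proofs of
Theorems~\ref{thm:main} and~\ref{thm:five}.\hfill$\square$

\begin{thebibliography}{9}

\bibitem{IR} Ireland and Rosen, \emph{A Classical Introduction to Modern Number
Theory}, Ch.~9.

\bibitem{Lang} Lang, \emph{Cyclotomic Fields}, Ch.~13, \S4.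

\bibitem{source} \emph{Quartic, octic residues and Lucas sequences},
\url{http://danshango.com/__local/5/FB/9E/32AD4919A005AD6001B84400BDE_5FC85B09_63398.pdf}

\end{thebibliography}

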